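# Expansions of graphs, the exponent $5/3$, and a random geometric graph with too many triangles

## 1. Expansions of graphs with exponent at most the golden ratio

All graphs and hypergraphs are finite, and "contains" means contains as a subgraph, not necessarily induced. The graph $F$ being forbidden always has at least one edge.

**Definition (expansion).** The expansion $F^+$ of a graph $F$ is the 3-uniform hypergraph (3-graph) obtained by replacing each edge $uv$ of $F$ by a triple $\{u,v,w_{uv}\}$. The new vertices $w_{uv}$ are distinct and lie outside $V(F)$.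

For example, $C_\ell^+$ is the loose cycle of length $\ell$. The expansion of the star $K_{1,3}$ consists of three triples through one point which are otherwise disjoint.

**Definition (Turán numbers).** For an $r$-uniform hypergraph $\mathcal F$, $\mathrm{ex}(n,\mathcal F)$ is the maximum number of edges in an $n$-vertex $r$-uniform hypergraph that does not contain $\mathcal F$. For a graph $F$, $\mathrm{ex}(n,K_k,F)$ is the maximum number of copies of $K_k$ in an $n$-vertex $F$-free graph.

For example, a $K_{1,3}$-free graph has maximum degree at most $2$, so its components are paths and cycles, and $\mathrm{ex}(n,K_3,K_{1,3})=\lfloor n/3\rfloor$.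

How large can $\mathrm{ex}(n,F^+)$ be if we know that $\mathrm{ex}(n,F)=O(n^\alpha)$? There is a cheap lower bound. Take all $\binom{n-1}{2}$ triples through a fixed vertex. If they contain $F^+$, then all triples of $F^+$ share a vertex. Either $F$ has one edge, or the shared vertex is not any $w_{uv}$ (each lies in only one triple), so it is a vertex of $F$ lying on every edge of $F$. In both cases $F$ is a subgraph of a star. So $\mathrm{ex}(n,F^+)\ge\binom{n-1}2$ unless $F$ is a subgraph of a star, and the right target for an upper bound is $O(n^2)$.

A result of Mubayi and Verstraëte says that this target is reached if $\mathrm{ex}(n,F)=O(n^\phi)$, where $\phi=1.61\ldots$ is the golden ratio. This is the easy case, and we prove it now. The proof reduces everything to counting triangles.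

Look first at $F=C_4$. In a $C_4$-free graph two triangles $abc$, $abd$ cannot share the edge $ab$, because $a,c,b,d$ would form a 4-cycle. So every edge lies in at most one triangle, and the number of triangles is at most a third of the number of edges, which is $O(n^{3/2})$. Few edges force few triangles. In general we have the following.

**Theorem 1.** If $\mathrm{ex}(n,F)=O(n^\alpha)$ with $1\le\alpha<2$, then
$$\mathrm{ex}(n,K_3,F)\le\mathrm{ex}(n,F^+)\le\mathrm{ex}(n,K_3,F)+O(n^2)=O\bigl(n^2+n^{1+\alpha(\alpha-1)}\bigr).$$

**Step 1: triangles of an $F$-free graph give an $F^+$-free 3-graph.** This is the first inequality. Let $G$ be $F$-free and let $H$ be the 3-graph of vertex sets of triangles of $G$. If $F^+\subset H$, then every edge $uv$ of $F$ lies in a hyperedge of $H$, which is a triangle of $G$. So $uv\in E(G)$, and $F\subset G$, a contradiction. Hence $H$ is $F^+$-free.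

**Step 2: after losing $O(n^2)$ hyperedges, every $F^+$-free 3-graph is of this kind.** This is the second inequality. The *codegree* of a pair is the number of hyperedges containing it, and the *shadow* of a 3-graph is the graph of pairs with positive codegree. Let $H$ be $F^+$-free on $n$ vertices and put $q=|V(F)|+|E(F)|$. As long as some pair has current codegree in $[1,q-1]$, delete all hyperedges containing that pair. The pair then has codegree $0$ forever, so each pair is treated at most once, and at most $q\binom n2$ hyperedges are lost. In the remaining 3-graph $H'$ every pair in the shadow has codegree at least $q$.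

Suppose the shadow of $H'$ contains a copy of $F$. Go through its edges $uv$ one at a time and choose a vertex $w_{uv}$ with $\{u,v,w_{uv}\}\in H'$ that is different from all vertices of the copy of $F$ and from all earlier choices. At most $|V(F)|+|E(F)|-1<q$ vertices are forbidden, so a choice always exists. This builds $F^+\subset H'\subset H$, a contradiction. So the shadow is $F$-free. Every hyperedge of $H'$ is a triangle in the shadow, so $|H'|\le\mathrm{ex}(n,K_3,F)$.

**Step 3: an $F$-free graph has $O(n^{1+\alpha(\alpha-1)})$ triangles.** Let $G$ be $F$-free on $n$ vertices, and choose $C$ with $\mathrm{ex}(N,F)\le CN^\alpha$ for all $N\ge1$. A subgraph of $G$ on $N\le n$ vertices has average degree at most $2CN^{\alpha-1}\le\Delta:=2Cn^{\alpha-1}$, so it has a vertex of degree at most $\Delta$. Removing such vertices one after another, we order $V(G)$ so that each vertex has at most $\Delta$ later neighbours. Count each triangle at its first vertex $v$. The other two vertices form an edge inside the later neighbourhood of $v$, which spans an $F$-free graph on at most $\Delta$ vertices, hence at most $C\Delta^\alpha$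 edges. The total is at most $nC\Delta^\alpha=O(n^{1+\alpha(\alpha-1)})$. $\square$

**Corollary 2.** If $\mathrm{ex}(n,F)=O(n^\phi)$, then $\mathrm{ex}(n,F^+)=O(n^2)$. If $\mathrm{ex}(n,F)=O(n^{5/3})$, then $\mathrm{ex}(n,F^+)=O(n^{19/9})$.

Indeed $\phi(\phi-1)=1$, and $1+\frac53\cdot\frac23=\frac{19}9$. $\square$

What changes above $\phi$? Step 3 stops giving $O(n^2)$ exactly when $\alpha(\alpha-1)>1$. At $\alpha=5/3$ it allows a vertex with $n^{2/3}$ later neighbours to see $(n^{2/3})^{5/3}=n^{10/9}$ edges among them. In a random graph with $n^{5/3}$ edges, the density is about $n^{-1/3}$, and a set of $n^{2/3}$ vertices spans about $n^{4/3}\cdot n^{-1/3}=n$ edges. If neighbourhoods were no denser than that, there would be only about $n^2$ triangles. This makes the following statement plausible; it is posed in "PCMI Open Problems II" (https://github.com/zorkkoi/website).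

**Conjecture 5.1.** If $F$ is a graph with $\mathrm{ex}(n,F)=O(n^{5/3})$, then $\mathrm{ex}(n,F^+)=O(n^2)$.

It is false. By Theorem 1, a counterexample must come from an $F$-free graph with more than $n^2$ triangles, that is, one whose neighbourhoods are denser than those of a random graph.

## 2. The graphs $F_m$ and why $G(n,p)$ stops at $n^2$ triangles

**Definition (the graph $F_m$).** For $m\ge3$, $F_m$ is the bipartite graph with parts $A=[m]$ and $B=\binom{[m]}3$, where $T\in B$ is joined to its three elements.

So $F_3=K_{1,3}$. In $F_4$ each of the four triples misses exactly one element, so $F_4$ is $K_{4,4}$ minus a perfect matching, the graph of the cube.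

**Theorem 3.** (a) $\mathrm{ex}(n,F_m)=O_m(n^{5/3})$ for every $m$.
(b) For all sufficiently large fixed $m$, $\ \mathrm{ex}(n,F_m^+)\ge\mathrm{ex}(n,K_3,F_m)\ge n^{2.002}$ for all large $n$.

So the conjecture fails by a power of $n$. The first inequality in (b) is Step 1 of Theorem 1. Part (a) is due to Füredi and to Alon–Krivelevich–Sudakov; the proof is dependent random choice.

**Proof of (a).** The aim is to find $m$ vertices such that every three of them have many common neighbours. Put $N=|V(F_m)|=m+\binom m3$ and choose $C$ with $C^3\ge m+N^3$. Let $G$ have $n$ vertices and at least $Cn^{5/3}$ edges, so its average degree is $d\ge2Cn^{2/3}$. Pick $v_1,v_2,v_3$ uniformly and independently, with repetition allowed, and let $U$ be the set of their common neighbours. A vertex $u$ lies in $U$ iff all $v_i$ are neighbours of $u$, so by convexity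
$$\mathbb E|U|=\sum_u\Bigl(\frac{d(u)}n\Bigr)^3\ge n\Bigl(\frac dn\Bigr)^3=\frac{d^3}{n^2}\ge8C^3 .$$
Call a triple of distinct vertices bad if it has fewer than $N$ common neighbours. A bad triple lies in $U$ iff $v_1,v_2,v_3$ are all common neighbours of it, which has probability at most $(N/n)^3$. There are at most $n^3/6$ triples, so the expected number of bad triples in $U$ is at most $N^3/6$. Since $8C^3-N^3/6\ge m$, for some choice $|U|$ minus the number of bad triples in $U$ is at least $m$. Delete one vertex from each bad triple in $U$. At least $m$ vertices remain, and all their triples have at least $N$ common neighbours. Embed $A$ there, and then embed the vertices of $B$ one by one: at each moment at most $N-1$ vertices are used, so an unused common neighbour exists. Thus $F_m\subset G$. $\square$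

For (b) the first thing to try is $G(n,p)$, and it fails at a precise point. Write $b=\binom m3$. The expected number of copies of $F_m$ is at most $n^{m+b}p^{3b}$. With $p=n^{-\beta}$ this tends to $0$ as soon as $\beta>\frac13+\frac m{3b}$. The expected number of triangles is then about $\frac16n^{3-3\beta}$, whose exponent can be any number below $2-\frac mb$. Since $m/b\to0$ as $m\to\infty$, we get as close to $n^2$ as we like. But we cannot pass it. The expected number of triangles, $\binom n3p^3$, has larger order than $n^2$ only if $pn^{1/3}\to\infty$. Then the expected number of edges has larger order than $n^{5/3}$, the number of edges is concentrated by Chebyshev's inequality, and by (a) the graph contains $F_m$ with probability tending to $1$.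

The same number $p^3$ plays two roles here. It is the probability of a triangle, which must exceed $1/n$. It is also the probability that a given vertex is joined to three given vertices, a star $K_{1,3}$, which must be below $1/n$. Indeed, if the star probability is at most $n^{-1-\gamma}$, then a union bound over copies of $F_m$ gives $n^{m+b}n^{-b(1+\gamma)}=n^{m-\gamma b}$, which is small for large $m$ because $b$ grows like $m^3$. So we need a random graph in which
$$\Pr(\text{triangle})>\frac1n>\Pr(\text{star with three given leaves}),$$
with a power of $n$ to spare on both sides. Edges must be positively correlated around a triangle, but not around a star.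

## 3. A geometric random graph: triangles gain a cubic term, stars do not

Attach to each vertex $i$ a random sign vector $x_i\in\{\pm1\}^D$ and join $i$ and $j$ when $\langle x_i,x_j\rangle\ge\tau D$, for a small constant $\tau$. The number $n$ of vertices will be exponential in $D$. The exponents of the probabilities can be read off one coordinate at a time, using relative entropy.

**Definition (relative entropy).** Let $\mu$ be a probability measure on a finite set with density $f>0$ with respect to $P$. Then $\mathrm{KL}(\mu\|P)=\mathbb E_P[f\ln f]=\mathbb E_\mu[\ln f]$.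

Roughly, $e^{-D\,\mathrm{KL}}$ is the probability that $D$ independent samples from $P$ look like samples from $\mu$; the lower bound that we need is proved in Section 4. To compute with densities near $1$ we use one inequality.

**Lemma 4.** If $f=1+u>0$ and $\mathbb E_Pu=0$, then
$$\mathbb E_P[f\ln f]\le\tfrac12\mathbb E_Pu^2-\tfrac16\mathbb E_Pu^3+\tfrac13\mathbb E_Pu^4 .$$

**Proof.** For $u>-1$ we have $\ln(1+u)\le u-\frac{u^2}2+\frac{u^3}3$: the difference, right minus left, vanishes at $0$ and has derivative $1-u+u^2-\frac1{1+u}=\frac{u^3}{1+u}$, so its minimum is at $0$. Multiplying by $1+u>0$,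
$$(1+u)\ln(1+u)\le u+\frac{u^2}2-\frac{u^3}6+\frac{u^4}3 .$$
Take expectations. $\square$

Consider one edge: $P$ uniform on $(x,y)\in\{\pm1\}^2$ and $u=\sigma xy$. Then $\mathbb E[xy]=\sigma$ under $f\,dP$, and Lemma 4 gives cost at most $\frac{\sigma^2}2+\frac{\sigma^4}3$. So an edge costs about $\frac{\tau^2}2$.

Now consider three edges, with $u=\sigma(w_1+w_2+w_3)$. In a star with centre $b$ and leaves $x,y,z$, the products $w_1=bx$, $w_2=by$, $w_3=bz$ are independent uniform signs. So $\mathbb E_Pu^2=3\sigma^2$ and $\mathbb E_Pu^3=0$. In a triangle the products are $xy$, $yz$, $zx$. They are pairwise independent, so again $\mathbb E_Pu^2=3\sigma^2$, but $xy\cdot yz\cdot zx=1$ always, and this makes $\mathbb E_Pu^3=6\sigma^3$. By Lemma 4 the triangle costs only about $\frac32\tau^2-\tau^3$, while the star should cost $\frac32\tau^2$ up to terms of order $\tau^4$. Between the two there is a window of width about $\tau^3$. We put $n=e^{\lambda D}$ with $\lambda$ in its middle.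

**Construction.** Fix
$$\tau=\tfrac1{100},\qquad\lambda=\tfrac32\tau^2-\tfrac12\tau^3=1.495\cdot10^{-4},\qquad\rho=4\lambda,\qquad\eta=3.2\cdot10^{-7}.$$
For $D\to\infty$ let $n=\lfloor e^{\lambda D}\rfloor$, and let $x_1,\dots,x_n$ be independent and uniform in $\{\pm1\}^D$. Let $G$ be the graph on $[n]$ in which $i\ne j$ are adjacent iff $\langle x_i,x_j\rangle\ge\tau D$. Let $t(G)$ be its number of triangles.

The star estimate has a weak point. It treats the leaves as nearly orthogonal vectors. If the leaves are correlated, the three events "$b$ is adjacent to a leaf" help each other, and the probability goes up. A copy of $F_m$ could try to place $A$ on a cluster of correlated vectors. The parameter $\rho$ measures what "correlated" means, and Sections 5 and 6 deal with this.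

## 4. More than $n^{2.0026}$ triangles on average

**Lemma 5.** For all large $D$, $\ \mathbb E\,t(G)\ge\frac1{14}n^{2.0026}$.

**Step 1: the cost of a triangle in one coordinate.** Let $P$ be uniform on $\{\pm1\}^3$ and, for $0<\sigma<1$, let $\mu_\sigma$ have density $f=1+u$ with $u=\sigma(xy+yz+zx)$. The sum $xy+yz+zx$ is $3$ with probability $\frac14$ (all signs equal) and $-1$ with probability $\frac34$. So $u\in\{3\sigma,-\sigma\}$, $f>0$, $\mathbb E_Pu=0$, and
$$\mathbb E_Pu^2=\tfrac{9+3}4\sigma^2=3\sigma^2,\qquad\mathbb E_Pu^3=\tfrac{27-3}4\sigma^3=6\sigma^3,\qquad\mathbb E_Pu^4=\tfrac{81+3}4\sigma^4=21\sigma^4 .$$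
Thus $\mu_\sigma$ is a probability measure. Since $xy,yz,zx$ are orthonormal under $P$ and have mean $0$, each has mean $\sigma$ under $\mu_\sigma$. Lemma 4 gives
$$\mathrm{KL}(\mu_\sigma\|P)\le K(\sigma):=\tfrac32\sigma^2-\sigma^3+7\sigma^4 .$$
Numerically, $K(\tau)=1.5\cdot10^{-4}-10^{-6}+7\cdot10^{-8}=1.4907\cdot10^{-4}<1.491\cdot10^{-4}=\lambda-4\cdot10^{-7}$. By continuity, fix $\tau'\in(\tau,1)$ with $K(\tau')<\lambda-4\cdot10^{-7}$. The excess of $\tau'$ over $\tau$ leaves room for fluctuations.

**Step 2: a lower bound for the probability of a triangle, by change of measure.** Let $Q=\mu_{\tau'}^{\otimes D}$, a measure on triples $(X,Y,Z)$ of vectors in $\{\pm1\}^D$, and let $L=\ln\frac{dQ}{dP^{\otimes D}}$. Under $Q$, $L$ is a sum of $D$ independent, identically distributed bounded terms with mean $\mathrm{KL}(\mu_{\tau'}\|P)$. By the law of large numbers, in $Q$-probability, $\langle X,Y\rangle/D$, $\langle Y,Z\rangle/D$ and $\langle Z,X\rangle/D$ tend to $\tau'>\tau$, and $L/D\to\mathrm{KL}(\mu_{\tau'}\|P)<\lambda-4\cdot10^{-7}$. So the event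
$$E=\{\text{all three inner products are}\ge\tau D\}\cap\{L\le(\lambda-4\cdot10^{-7})D\}$$
has $Q(E)\ge\frac12$ for large $D$. Hence
$$P^{\otimes D}(E)=\mathbb E_Q[e^{-L}1_E]\ge\tfrac12e^{-(\lambda-4\cdot10^{-7})D}.$$
Under $P^{\otimes D}$ the three vectors are independent and uniform, so this bounds from below the probability that three given vertices form a triangle of $G$.

**Step 3: counting.** Summing over triples,
$$\mathbb E\,t(G)\ge\tfrac12\tbinom n3e^{-\lambda D}e^{4\cdot10^{-7}D}.$$
Here $e^{\lambda D}<n+1$, so $e^{-\lambda D}\ge\frac1{n+1}$. Also $n\le e^{\lambda D}$, so $e^{4\cdot10^{-7}D}\ge n^{4\cdot10^{-7}/\lambda}$, and $4\cdot10^{-7}/\lambda>0.0026$. Since $\frac12\binom n3\frac1{n+1}\ge\frac{n^2}{14}$ for large $n$, the lemma follows. $\square$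

## 5. No large set of pairwise correlated vectors

We cannot ask that no pair of vertices has inner product above $\rho D$: since $\rho=5.98\cdot10^{-4}<\tau$, every edge of $G$ is such a pair. What can be excluded is a large set in which all pairs are like this. Such an $m_0$-set has a sum vector of squared length about $m_0^2\rho D$ or more, against the typical $m_0D$. This costs a factor exponential in $m_0\rho D$, which can beat the number $e^{\lambda m_0D}$ of choices because $\rho$ is a large enough multiple of $\lambda$.

**Lemma 6.** Let $m_0=10^4$ and let $\mathrm{Bad}_1$ be the event that some $m_0$ indices have all pairwise inner products $>\rho D$. Then $\Pr(\mathrm{Bad}_1)\le n^{-2}$.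

**Step 1: a fixed set.** Fix $m_0$ indices and let $S_j$ be the sum of the $j$-th coordinates of their vectors. Then $\sum_jS_j^2$ is the squared length of the sum of the $m_0$ vectors. If all pairwise inner products exceed $\rho D$, then
$$\sum_jS_j^2\ge Dm_0+m_0(m_0-1)\rho D=Dm_0\bigl(1+(m_0-1)\rho\bigr).\tag{1}$$

**Step 2: an exponential moment of $S_j^2$.** Let $0<\theta<1$ and let $g$ be a standard Gaussian independent of the signs. Since $\mathbb Ee^{rg}=e^{r^2/2}$, we may write $e^{\theta S_j^2/(2m_0)}=\mathbb E_g\bigl[e^{\sqrt{\theta/m_0}\,gS_j}\bigr]$. For fixed $g$, $S_j$ is a sum of $m_0$ independent signs, so averaging over the signs gives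
$$\mathbb Ee^{\theta S_j^2/(2m_0)}=\mathbb E_g\Bigl[\cosh\bigl(\sqrt{\theta/m_0}\,g\bigr)^{m_0}\Bigr]\le\mathbb Ee^{\theta g^2/2}=(1-\theta)^{-1/2},$$
where we used $\cosh r\le e^{r^2/2}$, which follows from $(2i)!\ge2^ii!$ by comparing power series.

**Step 3: Markov's inequality and the union bound.** Take $\theta=\frac34$, so that $(1-\theta)^{-1/2}=2$. The coordinates are independent, so $\mathbb E\exp\bigl(\frac{\theta}{2m_0}\sum_jS_j^2\bigr)\le2^D$. By Markov's inequality, (1) has probability at most
$$2^De^{-\frac38D(1+(m_0-1)\rho)}\le e^{D(\ln2-\frac32\lambda(m_0-1))},$$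
because $\frac38\rho=\frac32\lambda$. There are at most $n^{m_0}\le e^{\lambda m_0D}$ sets, so
$$\Pr(\mathrm{Bad}_1)\le e^{D(\ln2+\frac32\lambda-\frac12\lambda m_0)}\le e^{-2\lambda D}\le n^{-2}.$$
The second inequality needs $m_0\ge7+\frac{2\ln2}\lambda$; the right side is below $9300$. $\square$

## 6. No copy of $F_m$

Call a triple of indices *low* if its three pairwise inner products are all $\le\rho D$. We show that a place for $A$ always contains many low triples, and that low triples rarely have common neighbours.

**Lemma 7.** Let $R=R(m_0,3)$ be the Ramsey number and $m\ge R$. If $\mathrm{Bad}_1$ fails, then every $m$-set of indices contains at least $M:=\bigl\lceil\binom m3/\binom R3\bigr\rceil$ low triples.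

**Proof.** Colour a pair red if its inner product is $>\rho D$, and blue otherwise. By definition of $R$, any $R$ indices contain a red $K_{m_0}$ or a blue triangle. The first is excluded because $\mathrm{Bad}_1$ fails, and a blue triangle is a low triple. So each of the $\binom mR$ $R$-subsets of the $m$-set contains a low triple. A triple lies in $\binom{m-3}{R-3}$ of these subsets, so there are at least $\binom mR/\binom{m-3}{R-3}=\binom m3/\binom R3$ low triples. $\square$

We do not need all triples of $A$ to be low. A positive proportion is enough, since $M$ grows like $m^3$ and the union bound of Section 2 only needs many more triples than the $m$ vertices of $A$. Fix $m\ge R$ so large that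
$$M\eta\ge(m+2)\lambda.\tag{2}$$
This holds for all sufficiently large $m$, since $M/m\to\infty$.

**Lemma 8.** Let $T=\{i_1,i_2,i_3\}$ be low and $b\notin T$. Conditionally on $x_{i_1},x_{i_2},x_{i_3}$, the probability that $b$ is adjacent to $i_1,i_2,i_3$ is at most $e^{-(\lambda+\eta)D}$.

**Proof.** The three adjacencies are replaced by one linear condition. Recall Hoeffding's inequality for signs: if $x$ is uniform in $\{\pm1\}^D$ and $v\ne0$ is fixed, then $\Pr(\langle x,v\rangle\ge r)\le e^{-r^2/(2|v|^2)}$ for $r>0$. Indeed $\mathbb Ee^{h\langle x,v\rangle}=\prod_j\cosh(hv_j)\le e^{h^2|v|^2/2}$; apply Markov's inequality with $h=r/|v|^2$.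

Let $v=x_{i_1}+x_{i_2}+x_{i_3}$. As $T$ is low, $|v|^2\le3D+6\rho D=D(3+6\rho)$. If $b$ is adjacent to all three, then $\langle x_b,v\rangle\ge3\tau D$; this is impossible if $v=0$. Otherwise, since $x_b$ is independent of $v$,
$$\Pr\bigl(\langle x_b,v\rangle\ge3\tau D\bigr)\le\exp\Bigl(-\frac{9\tau^2D^2}{2|v|^2}\Bigr)\le\exp\Bigl(-\frac{3\tau^2/2}{1+2\rho}D\Bigr).$$
Finally, the rate satisfies
$$\frac{\frac32\tau^2}{1+2\rho}\ge\tfrac32\tau^2(1-2\rho)=\tfrac32\tau^2(1-8\lambda)\ge1.5\cdot10^{-4}-1.8\cdot10^{-7}=1.4982\cdot10^{-4}=\lambda+\eta .\qquad\square$$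

This is the fourth-order loss promised in Section 3: the correlation allowed in a low triple costs $\frac32\tau^2\cdot2\rho$, of order $\tau^4$, and it fits in the half of the window of width $\frac12\tau^3$ above $\lambda$.

**Lemma 9.** Let $\mathrm{Bad}_2$ be the event that there are an $m$-set $A'\subset[n]$ with at least $M$ low triples and distinct indices $b_T\in[n]\setminus A'$, one for each low triple $T\subset A'$, with $b_T$ adjacent to all of $T$. Then $\Pr(\mathrm{Bad}_2)\le n^{-2}$. If neither $\mathrm{Bad}_1$ nor $\mathrm{Bad}_2$ occurs, then $G$ is $F_m$-free.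

**Step 1: the union bound.** Fix $A'$ and condition on $(x_i)_{i\in A'}$; this determines the low triples in $A'$. If there are at least $M$ of them, let $T_1,\dots,T_M$ be the first $M$ in some fixed order. For fixed distinct $b_1,\dots,b_M\notin A'$, the vectors $x_{b_1},\dots,x_{b_M}$ are conditionally independent and uniform, and the event that $b_j$ is adjacent to all of $T_j$ depends only on $x_{b_j}$. By Lemma 8 all $M$ events hold with conditional probability at most $e^{-M(\lambda+\eta)D}$. There are at most $n^m$ sets $A'$ and at most $n^M$ sequences $(b_j)$, so by (2)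
$$\Pr(\mathrm{Bad}_2)\le n^mn^Me^{-M(\lambda+\eta)D}\le e^{(m\lambda-M\eta)D}\le e^{-2\lambda D}\le n^{-2}.$$

**Step 2: a copy of $F_m$ forces a bad event.** Suppose $F_m\subset G$ with $A$ embedded as $A'$, and $\mathrm{Bad}_1$ fails. By Lemma 7, $A'$ contains at least $M$ low triples. Each low triple $T\subset A'$ corresponds to a vertex of $B$, whose image $b_T$ is adjacent to all of $T$. These images are distinct and lie outside $A'$. So $\mathrm{Bad}_2$ occurs. $\square$

## 7. A graph on every large number of vertices

**Proof of Theorem 3(b).** Always $t(G)\le n^3$. By Lemmas 5, 6 and 9,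
$$\mathbb E\bigl[t(G)\,1_{\text{no bad event}}\bigr]\ge\mathbb E\,t(G)-n^3\cdot2n^{-2}\ge\tfrac1{14}n^{2.0026}-2n\ge\tfrac1{15}n^{2.0026}$$
for large $n=\lfloor e^{\lambda D}\rfloor$. So some outcome is an $F_m$-free graph with at least $\frac1{15}n^{2.0026}$ triangles.

It remains to pass to an arbitrary large number $N$ of vertices. Take the largest $D$ with $\lfloor e^{\lambda D}\rfloor\le N$. Then $e^{\lambda(D+1)}\ge N+1$, so $\lfloor e^{\lambda D}\rfloor\ge e^{-\lambda}(N+1)-1\ge N/2$ for large $N$. Since $F_m$ has no isolated vertices, adding isolated vertices to the graph keeps it $F_m$-free. Hence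
$$\mathrm{ex}(N,K_3,F_m)\ge\tfrac1{15}(N/2)^{2.0026}\ge N^{2.002}$$
for all large $N$. With Step 1 of Theorem 1 this proves (b). Together with (a), Conjecture 5.1 is disproved. $\square$

So under the hypothesis of the conjecture, $\mathrm{ex}(n,F^+)=O(n^{19/9})$ always holds by Corollary 2, while by Theorem 3 the bound $O(n^{2.002-\varepsilon})$ can fail for every $\varepsilon>0$. The constant $2.002$ is not optimized. The argument determines neither the optimal exponent between $2.002$ and $19/9$, nor the exact threshold in $[\phi,5/3]$ for the exponent in the hypothesis.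

## 8. Even $o(n^{5/3})$ does not suffice

**Proposition 10.** For every $m$, $\mathrm{ex}(n,F_m)=o(n^{5/3})$, while for all sufficiently large fixed $m$, $\mathrm{ex}(n,F_m^+)\ge n^{2.002}$ for all large $n$.

**Proof.** We use a theorem of Sudakov and Tomon (*Turán number of bipartite graphs with no $K_{t,t}$*, Proc. Amer. Math. Soc. 148 (2020)): if $H$ is a $K_{t,t}$-free bipartite graph in which every vertex of one part has degree at most $t$, then $\mathrm{ex}(n,H)=o(n^{2-1/t})$. Apply it with $t=3$ to $H=F_m$. All degrees in $B$ are $3$. A copy of $K_{3,3}$ in $F_m$, being connected, would have one side in $A$ and the other in $B$. The three vertices of $B$ would then be three distinct triples each equal to the set of the three common neighbours, which is absurd. So $F_m$ is $K_{3,3}$-free. The lower bound is Theorem 3(b). $\square$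

## 9. All uniformities and other exponents

Let $F^{(k)+}$ be the $k$-uniform expansion of $F$, with $k-2$ new vertices added to each edge, all distinct; write $\mathrm{ex}_k$ for the $k$-uniform Turán number. Let $F_{m,s}$ be the incidence graph of the complete $s$-uniform hypergraph on $[m]$: the parts are $[m]$ and $\binom{[m]}s$, and each $s$-set is joined to its elements. So $F_{m,3}=F_m$, and $F_{m,2}$ is $K_m$ with each edge subdivided once; for instance $F_{3,2}=C_6$.

**Theorem 11.** Let $k\ge3$, $s\ge2$ and $k-\binom k2/s\ge0$. There are $\varepsilon>0$ and $m$ such that $F=F_{m,s}$ satisfies $\mathrm{ex}(n,F)=O(n^{2-1/s})$ and, for all large $n$,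
$$\mathrm{ex}_k(n,F^{(k)+})\ge\mathrm{ex}(n,K_k,F)\ge n^{k-\binom k2/s+\varepsilon}.$$
In particular (with $s=\binom k2$), for every $k\ge3$ there is $F$ with $\mathrm{ex}(n,F)=O\bigl(n^{2-1/\binom k2}\bigr)$ and $\mathrm{ex}_k(n,F^{(k)+})\ge n^{k-1+\varepsilon}$.

The case $k=3$ of the last statement refutes Conjecture 5.1 again. The proof follows Sections 2 to 7; here is each step with its parameters.

**Step 1: the upper bound on $\mathrm{ex}(n,F_{m,s})$.** Take $m\ge s$, $N=|V(F_{m,s})|$ and $C^s\ge m+N^s$. Let $G$ have $n$ vertices and at least $Cn^{2-1/s}$ edges, so the average degree is $d\ge2Cn^{1-1/s}$. Pick $s$ random vertices with repetition and let $U$ be their common neighbourhood. Then $\mathbb E|U|\ge n(d/n)^s=d^s/n^{s-1}\ge2^sC^s$. Call an $s$-set bad if it has fewer than $N$ common neighbours; it lies in $U$ with probability at most $(N/n)^s$, so the expected number of bad $s$-sets in $U$ is at most $N^s/s!$. Since $2^sC^s-N^s/s!\ge m$, some choice leaves, after deleting one vertex from each bad $s$-set in $U$, at least $m$ vertices all of whose $s$-sets have at least $N$ common neighbours. Embed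 $[m]$ there and the other part greedily.

**Step 2: the first inequality.** Let $G$ be $F$-free and let $H$ be the $k$-graph of vertex sets of copies of $K_k$ in $G$. If $F^{(k)+}\subset H$, then each edge of $F$ lies in a hyperedge of $H$, which is a clique of $G$. So $F\subset G$, a contradiction.

**Step 3: parameters.** Put $a=\binom k2$, $c=\binom k3$ and $\nu=\frac{sc}{2a}$; these are positive as $k\ge3$. Put
$$\lambda=\tfrac s2\tau^2-\nu\tau^3,\qquad\rho=4\lambda,\qquad2\delta=\tfrac c2\tau^3-\tfrac{a^4}3\tau^4,\qquad\eta=\nu\tau^3-s^3\tau^4,$$
with $\tau>0$ so small that $\tau<\frac1k$, $s\tau^2\le1$, and $\lambda,\delta,\eta>0$. Then $\lambda\le\frac s2\tau^2\le\frac12$ and $\rho\le2s\tau^2$. Let $n=\lfloor e^{\lambda D}\rfloor$ and define $G$ as in Section 3. For $k=s=3$ we have $\nu=\frac12$, and $\lambda$ is the same expression as there.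

**Step 4: many cliques.** This step replaces Lemma 5. Let $P$ be uniform on $\{\pm1\}^k$, $0<\sigma<\frac2k$, and take the density $f=1+u$ with
$$u=\sigma\sum_{i<j}x_ix_j=\tfrac\sigma2\Bigl(\bigl(\textstyle\sum_ix_i\bigr)^2-k\Bigr)\ge-\tfrac{\sigma k}2>-1 .$$
The $a$ products $x_ix_j$ have mean $0$ and are orthonormal under $P$. So $\mathbb E_Pu=0$, $\mathbb E_Pu^2=a\sigma^2$, and each $x_ix_j$ has mean $\sigma$ under $f\,dP$. In $\mathbb E_Pu^3$ an ordered triple of edges $(e_1,e_2,e_3)$ of $K_k$ contributes $\sigma^3$ if every vertex is covered an even number of times, and $0$ otherwise. If two of the edges coincide, the third would have to vanish, so the edges are distinct. Three distinct edges with all degrees even form a triangle. Thus $\mathbb E_Pu^3=6c\sigma^3$. Finally $|u|\le a\sigma$ gives $\mathbb E_Pu^4\le a^4\sigma^4$. By Lemma 4 the relative entropy is at most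
$$K(\sigma):=\tfrac a2\sigma^2-c\sigma^3+\tfrac{a^4}3\sigma^4 .$$
Since $\frac as\lambda=\frac a2\tau^2-\frac c2\tau^3$, we have $K(\tau)=\frac as\lambda-2\delta<\frac as\lambda-\delta$. By continuity choose $\tau'\in(\tau,\frac2k)$ with $K(\tau')<\frac as\lambda-\delta$, and let $Q$ be the $D$-fold product of the measure with $\sigma=\tau'$. With $L=\ln\frac{dQ}{dP^{\otimes D}}$, the law of large numbers shows that the event
$$E=\{\text{all }a\text{ inner products are}\ge\tau D\}\cap\{L\le(\tfrac as\lambda-\delta)D\}$$
has $Q(E)\ge\frac12$ for large $D$. So $k$ random vectors form a clique with probability at least $P^{\otimes D}(E)=\mathbb E_Q[e^{-L}1_E]\ge\frac12e^{-(a\lambda/s-\delta)D}$. As $e^{-\lambda D}\ge\frac1{n+1}$ and $e^{\delta D}\ge n^{\delta/\lambda}$, the expected number of copies of $K_k$ in $G$ is at least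
$$\tfrac12\tbinom nk(n+1)^{-a/s}n^{\delta/\lambda}=\Omega\bigl(n^{k-a/s+\delta/\lambda}\bigr).$$

**Step 5: no large correlated set.** Define $\mathrm{Bad}_1$ as in Lemma 6, with $m_0\ge2$ chosen so that $\ln2+\frac32\lambda-\frac12\lambda m_0\le-k\lambda$. The proof of Lemma 6 used only $\rho=4\lambda$ and $n\le e^{\lambda D}$ up to its last line. It gives
$$\Pr(\mathrm{Bad}_1)\le e^{D(\ln2+\frac32\lambda-\frac12\lambda m_0)}\le e^{-k\lambda D}\le n^{-k}.$$

**Step 6: no copy of $F_{m,s}$.** Call an $s$-set of indices low if all its pairwise inner products are $\le\rho D$. Let $R=R(m_0,s)$, $m\ge R$ and $M=\bigl\lceil\binom ms/\binom Rs\bigr\rceil$. If $\mathrm{Bad}_1$ fails, then with the colouring of Lemma 7 every $R$ indices contain a blue $K_s$, that is, a low $s$-set. Each $s$-set lies in $\binom{m-s}{R-s}$ of the $R$-subsets of an $m$-set, so every $m$-set contains at least $\binom mR/\binom{m-s}{R-s}=\binom ms/\binom Rs$ low $s$-sets, hence at least $M$. Since $s\ge2$, $M/m\to\infty$ as $m\to\infty$, and we fix $m$ with $M\eta\ge(m+k)\lambda$.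

Let $T$ be a low $s$-set and $v$ the sum of its vectors; then $|v|^2\le Ds+s(s-1)\rho D=Ds(1+(s-1)\rho)$. A vertex $b\notin T$ adjacent to all of $T$ satisfies $\langle x_b,v\rangle\ge s\tau D$. This is impossible for $v=0$; otherwise, by Hoeffding's inequality, its conditional probability is at most
$$\exp\Bigl(-\frac{s^2\tau^2D^2}{2|v|^2}\Bigr)\le\exp\Bigl(-\frac{s\tau^2/2}{1+(s-1)\rho}D\Bigr).$$
As $\rho\le2s\tau^2$, the rate is at least $\frac s2\tau^2\bigl(1-(s-1)\rho\bigr)\ge\frac s2\tau^2-s^2(s-1)\tau^4\ge\frac s2\tau^2-s^3\tau^4=\lambda+\eta$.

Define $\mathrm{Bad}_2$ as in Lemma 9 with low $s$-sets in place of low triples. Condition on $(x_i)_{i\in A'}$ and take the first $M$ low $s$-sets. For fixed distinct $b_1,\dots,b_M\notin A'$ the $M$ events are conditionally independent, so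
$$\Pr(\mathrm{Bad}_2)\le n^{m+M}e^{-M(\lambda+\eta)D}\le e^{(m\lambda-M\eta)D}\le e^{-k\lambda D}\le n^{-k}.$$
If $F_{m,s}\subset G$ with $[m]$ embedded as $A'$ and $\mathrm{Bad}_1$ fails, then $A'$ contains at least $M$ low $s$-sets. The images of the corresponding vertices of $\binom{[m]}s$ are distinct, lie outside $A'$ and witness $\mathrm{Bad}_2$. So $G$ is $F_{m,s}$-free outside $\mathrm{Bad}_1\cup\mathrm{Bad}_2$.

**Step 7: conclusion.** There are at most $n^k$ copies of $K_k$, so discarding the bad outcomes costs at most $n^k\cdot2n^{-k}=2$ in expectation. Put $\gamma=k-\frac as+\frac\delta\lambda$. Since $k-\frac as\ge0$, we have $\gamma>0$, the main term $\Omega(n^\gamma)$ tends to infinity, and the loss of $2$ is negligible. So for some constant $c_1>0$ and all large $n=\lfloor e^{\lambda D}\rfloor$ there is an $F_{m,s}$-free graph on $n$ vertices with at least $c_1n^\gamma$ copies of $K_k$. For arbitrary large $N$ take the largest $D$ with $\lfloor e^{\lambda D}\rfloor\le N$. As $\lambda\le\frac12$, $\lfloor e^{\lambda D}\rfloor\ge e^{-1/2}(N+1)-1\ge N/2$ for large $N$. Adding isolated vertices keeps the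 graph $F_{m,s}$-free, because $F_{m,s}$ has no isolated vertices. Hence, for any fixed positive $\varepsilon<\delta/\lambda$,
$$\mathrm{ex}(N,K_k,F_{m,s})\ge c_1(N/2)^\gamma\ge N^{k-\binom k2/s+\varepsilon}$$
for all large $N$. For $s=\binom k2$ the condition $k-\binom k2/s=k-1\ge0$ holds, which gives the last statement of the theorem. $\square$
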